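\title{The SIA index of a set of stochastic matrices can grow quadratically}

\begin{abstract}
A stochastic matrix is SIA if its powers converge to a matrix with identical rows, and the SIA index of a set of stochastic matrices is the length of a shortest SIA product of matrices from the set. Let $\operatorname{sia}(n)$ be the largest SIA index of a set of $n\times n$ stochastic matrices. We disprove the conjecture that $\operatorname{sia}(n)\le 2n$: for every $n\ge 15$ there are four $n\times n$ stochastic matrices with entries $0$ and $1$ whose SIA index is $4n-28$. No linear bound holds, since $\operatorname{sia}(n)\ge (n+1)^2/9$ for all $n\ge 2$, and three matrices already give an index greater than $n^2/(8\log_2 n)$ for infinitely many $n$. The examples are automata built from permutation groups in which every element has many cycles. In the other direction, $\operatorname{sia}(n)$ is at most the largest reset threshold of a synchronizing automaton with $n$ states, and the index is at most $n(n-1)/2$ when the matrices share an absorbing state.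
\end{abstract}

\section{Introduction}\label{sec:intro}

A nonnegative $n\times n$ matrix is \emph{stochastic} if each of its rows sums to $1$. A stochastic matrix $A$ is \emph{SIA} (stochastic, indecomposable, aperiodic) if $\lim_{k\to\infty}A^k$ exists and has all rows identical, that is, has the form $\mathbf{1}v^T$, where $\mathbf{1}$ is the all-ones vector and $v$ is a probability vector. Let $S$ be a set of $n\times n$ stochastic matrices, finite or infinite, such that some product $A_1A_2\cdots A_k$ with all $A_i\in S$ is SIA. The \emph{SIA index} of $S$ is the smallest $k\ge1$ for which some product of $k$ matrices from $S$, repetitions allowed, is SIA. We write $\operatorname{sia}(n)$ for the largest SIA index of such a set of $n\times n$ matrices.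

The index has a direct meaning for a Markov chain on $n$ states whose transition matrix may be chosen from $S$ at each step. If the schedule $A_1,\dots,A_k$ is repeated periodically, the distribution after $mk$ steps is $\pi^T(A_1\cdots A_k)^m$, where $\pi$ is the initial distribution. It converges to a limit independent of $\pi$ exactly when $A_1\cdots A_k$ is SIA. So the SIA index is the shortest period of a periodic schedule under which the chain forgets where it started. A period longer than one may be needed. For
\[
X=\begin{pmatrix}0&0&1\\0&1&0\\0&0&1\end{pmatrix},\qquad
E=\begin{pmatrix}0&1&0\\1&0&0\\0&0&1\end{pmatrix},\qquad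
XE=\begin{pmatrix}0&0&1\\1&0&0\\0&0&1\end{pmatrix},
\]
the powers of $X$ all equal $X$, the powers of $E$ alternate between $E$ and the identity, and every row of $(XE)^k$ is $(0,0,1)$ for $k\ge2$. Thus $\{X,E\}$ has SIA index $2$.

How large can the index be? A stochastic matrix with entries in $\{0,1\}$, which we call \emph{deterministic}, has a single $1$ in each row and so describes a map from the set of states to itself. This links the question to automata. For our purposes a \emph{deterministic finite automaton} with $n$ states is a finite set of letters, each acting as a map from an $n$-element set of states to itself; the number of letters is not restricted. A \emph{reset word} is a word that sends all states to one state, the automaton is \emph{synchronizing} if it has a reset word, and its \emph{reset threshold} is the length of a shortest reset word. Let $C(n)$ be the largest reset threshold of a synchronizing automaton with $n$ states. The following bounds are quoted in \cite{AM}: for $n\ge2$,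
\begin{equation}\label{eq:quoted}
\operatorname{sia}(n)\le\frac{n^3-n}{6}
\qquad\text{and}\qquad
C(n)\le (n-1)\operatorname{sia}(n).
\end{equation}
The second bound suggests a guess. It holds because an SIA product of deterministic matrices becomes a reset word when it is repeated $n-1$ times (Proposition~\ref{prop:reset}), and the SIA index does not count the repetitions. \v{C}ern\'y's conjecture asserts that $C(n)=(n-1)^2$. If reset thresholds are of order $n^2$, and if free repetition always saved a factor of order $n$, then the SIA index would be linear in $n$. The conjecture studied here, \cite[Conjecture~8.1]{AM}, is of this form: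
\begin{quote}
\emph{the SIA index of a set of $n\times n$ stochastic matrices is at most $2n$; that is, $\operatorname{sia}(n)\le 2n$ for every $n\ge2$.}
\end{quote}
By \eqref{eq:quoted} it would imply the quadratic bound $C(n)\le 2n(n-1)$. The conjecture is false.

\begin{theorem}\label{thm:main}
Let $d\ge1$, $\ell\ge1$ and $n=2^d+\ell$. There is a set of $d+1$ deterministic $n\times n$ stochastic matrices whose SIA index is exactly $2^{d-1}(\ell+1)$. In particular, for every $n\ge9$ there is a set of four such matrices with SIA index $4n-28$. This exceeds $2n$ for every $n\ge15$; for $n=15$ the index is $32>30$.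
\end{theorem}

No other linear bound can take the place of $2n$, even for sets of three matrices.

\begin{theorem}\label{thm:lower}
\begin{enumerate}
\item[(a)] We have $\operatorname{sia}(n)\ge (n+1)^2/9$ for all $n\ge2$, and $\operatorname{sia}(n)\ge (n+1)^2/8$ if $n=2^{d+1}-1$ with $d\ge1$.
\item[(b)] For each $q\ge2$ and $n=q2^{q+1}$ there is a set of three deterministic $n\times n$ stochastic matrices with SIA index greater than $n^2/(8\log_2 n)$.
\end{enumerate}
\end{theorem}

A state $z$ is \emph{absorbing} for a stochastic matrix $A$ if $A_{zz}=1$. The next theorem shows that quadratic growth is the truth if reset thresholds are quadratic, and unconditionally in the class that contains our examples.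

\begin{theorem}\label{thm:upper}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] We have $C(n)/(n-1)\le\operatorname{sia}(n)\le C(n)$. Hence, if $C(n)=O(n^2)$, and in particular if \v{C}ern\'y's conjecture holds, then $\operatorname{sia}(n)=\Theta(n^2)$.
\item[(b)] If a set $S$ of $n\times n$ stochastic matrices has an SIA product and its matrices share an absorbing state, then the SIA index of $S$ is at most $n(n-1)/2$. The sets in Theorem~\ref{thm:main} are of this kind, and the largest SIA index in this class lies between $(n+1)^2/9$ and $n(n-1)/2$; it is therefore $\Theta(n^2)$.
\end{enumerate}
\end{theorem}

We do not determine the smallest $n$ for which the bound $2n$ fails, nor the exact constant in the quadratic growth. The cubic bound in \eqref{eq:quoted} is not used below.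

All lower bounds come from one construction, whose purpose is to make repetition nearly useless. Section~\ref{sec:example} shows it on six states, and Section~\ref{sec:construction} treats it for an arbitrary transitive permutation group. The groups $\mathbb{Z}_2^d$ give Theorems~\ref{thm:main} and~\ref{thm:lower}(a) in Section~\ref{sec:cube}, and a two-generator group gives Theorem~\ref{thm:lower}(b) in Section~\ref{sec:three}. Theorem~\ref{thm:upper} is proved in Section~\ref{sec:upper}.

\section{Deterministic matrices as maps}\label{sec:maps}

Let $Q$ be a set of $n$ states. We identify a map $\varphi\colon Q\to Q$ with the deterministic matrix that has a $1$ in position $(i,\varphi(i))$ for each $i\in Q$. Row $i$ of the product of the matrices of $\varphi$ and $\psi$ is row $\varphi(i)$ of the matrix of $\psi$, so the product is the matrix of $i\mapsto\psi(\varphi(i))$: products apply maps from left to right. A set of deterministic matrices is thus an automaton, a product of matrices from the set is a nonempty word $w$ in its letters, and we write $i\cdot w$ for the image of the state $i$ and $|w|$ for the length. A word is SIA if the corresponding product is.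

\begin{lemma}\label{lem:maps}
Let $\varphi\colon Q\to Q$ be a map on a set of $n\ge2$ states.
\begin{enumerate}
\item[(a)] The map $\varphi$ is SIA if and only if some power $\varphi^N$ is constant. In that case $\varphi^{n-1}$ is constant.
\item[(b)] Suppose that a state $\bot$ is fixed by all letters of an automaton. Then a word $w$ is SIA if and only if some power of $w$ sends every state to $\bot$. If $w=uv$ is SIA, then so is $vu$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $\varphi^N$ is constant with value $j$. Then $\varphi^{N+m}(i)=\varphi^N(\varphi^m(i))=j$ for all $i$ and all $m\ge0$, so the powers of the matrix are eventually equal to the matrix of the constant map $j$, whose rows are identical. Conversely, a convergent sequence of matrices with entries in $\{0,1\}$ is eventually constant. So if $\varphi$ is SIA, then some $\varphi^N$ has identical rows, which means that it is a constant map.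

For the last claim, $\varphi(j)=\varphi(\varphi^N(j))=\varphi^{N+1}(j)=j$. The sequence $i,\varphi(i),\varphi^2(i),\dots$ reaches $j$, and its terms before the first arrival are distinct, since a repetition would trap it in a cycle that avoids $j$. There are at most $n-1$ such terms, so $\varphi^{n-1}(i)=j$.

(b) A power of $w$ fixes $\bot$, so if it is constant, its value is $\bot$. If $(uv)^N$ sends every state to $\bot$, then so does $(vu)^{N+1}=v(uv)^Nu$, because $u$ fixes $\bot$.
\end{proof}

Part (a) yields the second bound in \eqref{eq:quoted}; we include the short proof because it shows how much repetition can save at most.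

\begin{proposition}\label{prop:reset}
For $n\ge2$ we have $C(n)\le(n-1)\operatorname{sia}(n)$.
\end{proposition}

\begin{proof}
A reset word of a synchronizing automaton with $n$ states is a constant map, hence an SIA product. So the automaton has an SIA word $w$ with $|w|\le\operatorname{sia}(n)$, and $w^{n-1}$ is a reset word by Lemma~\ref{lem:maps}(a).
\end{proof}

\section{An example with six states}\label{sec:example}

Think of a token on each state, all tokens obeying the same word, and of a state $\bot$ that is fixed by all letters. By Lemma~\ref{lem:maps}(b), a word $w$ is SIA when $w,w,w,\dots$ eventually brings every token to $\bot$. To force $w$ to be long we need two things. Absorbing a token must be expensive \emph{inside} the word, so that the cost cannot be spread over several repetitions. And one expensive portion of $w$ must serve only few tokens, however often $w$ is repeated.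

The automaton in Figure~\ref{fig:six} has both features. Four of its states are the elements $00,10,01,11$ of $\mathbb{Z}_2^2$, which we call \emph{colors}; the other two are $h$ and $\bot$. The letters $a$ and $b$ add $10$ and $01$ to a color and treat $h$ as if it were $00$, so $h\cdot a=10$ and $h\cdot b=01$. The letter $x$ acts by $00\mapsto h\mapsto\bot$ and fixes the other three colors. All letters fix $\bot$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw,minimum size=8mm,inner sep=1pt] (p11) at (0,0) {$11$};
\node[circle,draw,minimum size=8mm,inner sep=1pt] (p10) at (1.5,1.4) {$10$};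
\node[circle,draw,minimum size=8mm,inner sep=1pt] (p01) at (1.5,-1.4) {$01$};
\node[circle,draw,minimum size=8mm,inner sep=1pt] (p00) at (3,0) {$00$};
\node[circle,draw,minimum size=8mm,inner sep=1pt] (h) at (5.4,0) {$h$};
\node[circle,draw,minimum size=8mm,inner sep=1pt] (z) at (7.8,0) {$\bot$};
\draw[<->] (p00) -- node[below left] {$a$} (p10);
\draw[<->] (p11) -- node[below left] {$a$} (p01);
\draw[<->] (p00) -- node[above left] {$b$} (p01);
\draw[<->] (p11) -- node[above left] {$b$} (p10);
\draw[->,thick] (p00) -- node[above] {$x$} (h);
\draw[->,thick] (h) -- node[above] {$x$} (z);
\draw[->] (h) to[bend right=20] node[above] {$a$} (p10);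
\draw[->] (h) to[bend left=20] node[below] {$b$} (p01);
\end{tikzpicture}
\caption{An automaton with six states, three letters $a,b,x$, and SIA index $6$. Loops are not drawn: $x$ fixes $10$, $01$, $11$, and every letter fixes $\bot$. A token reaches $\bot$ from the four left states only by reading $xx$ at the state $00$.}
\label{fig:six}
\end{figure}

The word $w=xxa\,xxb$ is SIA. The table follows each token through $w^2$, three letters at a time.
\[
\begin{array}{c|cccc}
\text{start} & xxa & xxb & xxa & xxb\\ \hline
00 & \bot & \bot & \bot & \bot\\
10 & 00 & \bot & \bot & \bot\\
01 & 11 & 10 & 00 & \bot\\
11 & 01 & 00 & \bot & \bot\\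
h & \bot & \bot & \bot & \bot
\end{array}
\]
No shorter word is SIA. Indeed, an SIA word $w$ contains $a$ or $b$, because $x$ fixes $10$, and by Lemma~\ref{lem:maps}(b) we may rotate it so that it ends in $a$ or $b$. A token that starts on a color is absorbed only if it stands on $00$ at the start of a maximal run of at least two letters $x$. At a run of one $x$ it may step to $h$, but the next letter puts it exactly where it would have gone from $00$. So until it is absorbed, the token is simply translated by the letters $a$ and $b$. Let $\gamma\in\mathbb{Z}_2^2$ be the total translation of $w$. Suppose that $w$ has just one run of length at least two, and let $\sigma$ be the total translation of the letters before it. The token from $c$ arrives at this run in pass $t=0,1,2,\dots$ on the color $c+t\gamma+\sigma$. Since $2\gamma=0$, this vanishes for some $t$ only if $c\in\{\sigma,\sigma+\gamma\}$, and at least two of the four tokens survive forever. With no such run all four survive. Hence $w$ has at least two runs of length at least two, each followed by $a$ or $b$, and $|w|\ge6$.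

The relation $2\gamma=0$ is what defeats repetition. If the four colors were $\mathbb{Z}_4$ and a single letter $a$ added $1$, with $x$ acting by $0\mapsto h\mapsto\bot$ and $h\cdot a=1$, then the repetitions of $xxa$ would bring the colors to $0$ one after another, and three letters would suffice.

\section{The construction and the cycle bound}\label{sec:construction}

We now replace $\mathbb{Z}_2^2$ by any transitive permutation group and the path $00\to h\to\bot$ by a path of any length. Let $G$ be a group of permutations of a finite set $K$ of \emph{colors}, with $|K|=k\ge2$, and assume that $G$ is transitive: for all $c,c'\in K$ some $g\in G$ has $g(c)=c'$. Let $F\subseteq G$ generate $G$. Fix a color $c_0\in K$ and an integer $\ell\ge1$. The set of states is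
\[
Q=K\sqcup\{h_1,\dots,h_{\ell-1}\}\sqcup\{\bot\},\qquad |Q|=k+\ell,
\]
and we put $h_0=c_0$ and $h_\ell=\bot$. The path $h_0,h_1,\dots,h_\ell$ is the \emph{corridor}. The letters are a letter $x$ and one letter for each $f\in F$, denoted again by $f$. All letters fix $\bot$, and
\begin{itemize}
\item $x$ sends $h_j$ to $h_{j+1}$ for $0\le j<\ell$ and fixes every $c\in K\setminus\{c_0\}$;
\item $f\in F$ sends $c$ to $f(c)$ for $c\in K$ and sends $h_j$ to $f(c_0)$ for $1\le j\le\ell-1$.
\end{itemize}
Let $S(G,F,\ell)$ be the resulting set of deterministic matrices. It has $|F|+1$ elements: distinct elements of $F$ act differently on $K$, and $x$ is the only letter that moves $c_0$ out of $K$. For $g\in G$ let $\operatorname{cyc}(g)$ be the number of cycles of $g$ on $K$, fixed points included; these cycles are the orbits of the subgroup generated by $g$.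

\begin{theorem}\label{thm:cycle}
The set $S(G,F,\ell)$ has an SIA product, and every SIA product of matrices from it has length at least
\[
(\ell+1)\min_{g\in G}\operatorname{cyc}(g).
\]
\end{theorem}

The proof rests on an exact description of the SIA words that end in a letter of $F$. Such a word can be written in \emph{block form}
\begin{equation}\label{eq:block}
w=x^{r_1}f_1\,x^{r_2}f_2\cdots x^{r_s}f_s,\qquad s\ge1,\quad r_i\ge0,\quad f_i\in F .
\end{equation}
Call the $i$th block \emph{long} if $r_i\ge\ell$, and let $I$ be the set of indices of long blocks. A long block has at least $\ell+1$ letters, so
\begin{equation}\label{eq:length}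
|w|=\sum_{i=1}^s(r_i+1)\ge|I|\,(\ell+1).
\end{equation}
Define permutations $p_1=\mathrm{id}$ and $p_{i+1}=f_i\circ p_i$ for $1\le i\le s$, so that $p_i$ is the permutation of colors produced by the letters of $F$ before block $i$, and put $g=p_{s+1}=f_s\circ\dots\circ f_1\in G$. The colors $p_i^{-1}(c_0)$ with $i\in I$ are called \emph{marked}; there are at most $|I|$ of them. A marked color is one that these permutations carry to the entrance of the corridor just in time for a long block.

\begin{lemma}\label{lem:criterion}
Let $w$ be as in \eqref{eq:block}.
\begin{enumerate}
\item[(a)] For $c\in K$ and $T\ge1$, we have $c\cdot w^T=\bot$ if and only if $g^t(c)$ is marked for some $t$ with $0\le t<T$.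
\item[(b)] The word $w$ is SIA if and only if every cycle of $g$ contains a marked color.
\end{enumerate}
\end{lemma}

\begin{proof}
Consider one block $x^rf$ applied to a color $b$. If $b\ne c_0$, then $x$ fixes $b$ and $b\cdot x^rf=f(b)$. If $b=c_0$ and $r<\ell$, then $b\cdot x^r=h_r$, and $f$ sends $h_r$ to $f(c_0)$; this holds for $r=0$ because $h_0=c_0$ and for $1\le r\le\ell-1$ by the definition of the letter $f$. If $b=c_0$ and $r\ge\ell$, then $b\cdot x^r=\bot$. In summary,
\begin{equation}\label{eq:rule}
b\cdot x^rf=
\begin{cases}
\bot & \text{if $b=c_0$ and $r\ge\ell$,}\\
f(b)\in K & \text{otherwise.}
\end{cases}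
\end{equation}

(a) Start a token at $c$ and read $w,w,w,\dots$; let $(t,i)$ denote block $i$ in pass $t=0,1,2,\dots$ We claim that a token not yet absorbed before block $(t,i)$ stands at that moment on $p_i(g^t(c))$. This holds for $(0,1)$. If it holds for $(t,i)$ and the token is not absorbed in this block, then by \eqref{eq:rule} it moves to $f_i(p_i(g^t(c)))=p_{i+1}(g^t(c))$, which is the claim for $(t,i+1)$ if $i<s$ and, since $p_{s+1}\circ g^t=g^{t+1}$, for $(t+1,1)$ if $i=s$. By \eqref{eq:rule} again, the token is absorbed exactly in the first block $(t,i)$ with $i\in I$ and $p_i(g^t(c))=c_0$, if there is one. The last equation says $g^t(c)=p_i^{-1}(c_0)$, and (a) follows.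

(b) If $w$ is SIA, then by Lemma~\ref{lem:maps}(b) some power of $w$ sends each color $c$ to $\bot$, so by (a) the cycle of $g$ through $c$ contains a marked color. Conversely, suppose that every cycle contains a marked color. The cycle through $c$ has at most $k$ elements, so it equals $\{g^t(c):0\le t<k\}$, and $c\cdot w^k=\bot$ by (a). The last letter of $w$ lies in $F$ and therefore sends $Q$ into $K\cup\{\bot\}$. Hence $w^{k+1}$ sends every state to $\bot$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cycle}]
\emph{Existence.} Every state can be sent to $\bot$ by some word. For $h_j$ with $0\le j\le\ell$ the word $x^\ell$ does this. For $c\in K\setminus\{c_0\}$, transitivity gives an element of $G$ that takes $c$ to $c_0$. It is a composition of elements of $F$ without inverses, because in a finite group $f^{-1}$ is a positive power of $f$. The corresponding word followed by $x^\ell$ sends $c$ to $\bot$. Now list the states as $q_1,\dots,q_n$, let $u_0$ be the empty word, and let $u_i=u_{i-1}v_i$, where $v_i$ sends $q_i\cdot u_{i-1}$ to $\bot$. Since all letters fix $\bot$, the word $u_n$ sends every state to $\bot$, and it is SIA.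

\emph{Lower bound.} Let $w$ be an SIA word. It contains a letter of $F$, since a power of $x$ fixes the colors in $K\setminus\{c_0\}$ and this set is nonempty because $k\ge2$. By Lemma~\ref{lem:maps}(b), a rotation of $w$ that ends in a letter of $F$ is an SIA word of the same length, so we may assume that $w$ has the form \eqref{eq:block}. By Lemma~\ref{lem:criterion}(b) each of the $\operatorname{cyc}(g)$ cycles of $g$ contains one of at most $|I|$ marked colors. Thus $|I|\ge\operatorname{cyc}(g)$, and \eqref{eq:length} gives the bound.
\end{proof}

Transitivity and the assumption that $F$ generates $G$ were needed only for existence; the lower bound uses only that $k\ge2$ and that $g$ lies in $G$.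

\begin{remark}\label{rem:corridor}
The factor $\ell+1$ comes from the rule that letters of $F$ empty the corridor. Suppose instead that they fixed $h_1,\dots,h_{\ell-1}$. Then a token that has left $c_0$ by the letter $x$ never returns and advances in every pass of a word containing $x$, so a single $x$ would do the work of $x^\ell$ and the length of the corridor would cost nothing. The particular target $f(c_0)$ is chosen so that \eqref{eq:rule} holds: a token in the corridor keeps the color $c_0$, and tokens of different colors never merge outside $\bot$.
\end{remark}

\begin{remark}\label{rem:saving}
Lemma~\ref{lem:criterion} also measures what repetition saves. If $u$ is a reset word of $S(G,F,\ell)$ and $f\in F$, then $uf$ has block form and sends every color to $\bot$, so by part (a) with $T=1$ all $k$ colors are marked; then \eqref{eq:length} gives $|u|\ge k(\ell+1)-1$, whatever the group. If $G$ is generated by a single $k$-cycle $f$, then $x^\ell f$ is SIA by part (b), so the SIA index is $\ell+1$ by Theorem~\ref{thm:cycle}, and repetition saves a factor close to $k$. This is the behavior that a linear bound would require in general.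
\end{remark}

To exploit Theorem~\ref{thm:cycle} we need groups in which every element has many cycles. A convenient source is the \emph{regular action}, in which a finite group $G$ acts on $K=G$ by left multiplication. It is transitive, distinct elements give distinct permutations, and the cycle of $g$ through $c$ is $\{c,gc,g^2c,\dots\}$, whose length is the order $\operatorname{ord}(g)$. Therefore
\begin{equation}\label{eq:regular}
\operatorname{cyc}(g)=\frac{|G|}{\operatorname{ord}(g)} ,
\end{equation}
and the task is to find large groups whose elements all have small order.

\section{Elementary abelian 2-groups}\label{sec:cube}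

By \eqref{eq:regular}, the best one can ask of a regular action is that every element other than the identity has order $2$. This is the case for $\mathbb{Z}_2^d$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=K=\mathbb{Z}_2^d$ act on itself by translations, let $F=\{e_1,\dots,e_d\}$ be the translations by the standard basis vectors, and let $c_0=0$. The set $S=S(G,F,\ell)$ consists of $d+1$ deterministic matrices of size $n=2^d+\ell$. By \eqref{eq:regular} the identity has $2^d$ cycles and every other translation has $2^{d-1}$, so Theorem~\ref{thm:cycle} shows that the SIA index of $S$ is at least $2^{d-1}(\ell+1)$.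

To attain the bound we need a word with $s=2^{d-1}$ blocks $x^\ell f_i$ that marks one color in each cycle of $g$. The plan is to mark the whole hyperplane of vectors with last coordinate $0$, by walking through it along a Gray code, and to let the last step leave the hyperplane. Let $V_m$ be the span of $e_1,\dots,e_m$, with $V_0=\{0\}$. Define sequences of basis vectors by letting $W_0$ be empty and $W_m=(W_{m-1},e_m,W_{m-1})$. Then $W_m$ has $2^m-1$ terms, and its $2^m$ partial sums, from the empty sum to the total, are the elements of $V_m$. This is true for $m=0$. For $m\ge1$, let $\tau\in V_{m-1}$ be the total of $W_{m-1}$. The first $2^{m-1}$ partial sums of $W_m$ are those of $W_{m-1}$ and fill $V_{m-1}$; the others are obtained from them by adding $\tau+e_m$ and fill $e_m+V_{m-1}$.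

Let $(f_1,\dots,f_s)=(W_{d-1},e_d)$ and
\[
w=x^\ell f_1\,x^\ell f_2\cdots x^\ell f_s,\qquad |w|=2^{d-1}(\ell+1).
\]
All blocks are long. The permutation $p_i$ is the translation by $\sigma_i=f_1+\dots+f_{i-1}$, so $p_i^{-1}(0)=-\sigma_i=\sigma_i$. The vectors $\sigma_1,\dots,\sigma_s$ are the partial sums of $W_{d-1}$, so the marked colors are all elements of $V_{d-1}$. The permutation $g$ is the translation by $\gamma=\sigma_s+e_d$, whose last coordinate is $1$. Each cycle $\{c,c+\gamma\}$ of $g$ therefore contains a vector with last coordinate $0$, that is, a marked color. By Lemma~\ref{lem:criterion}(b) the word $w$ is SIA, and the index of $S$ equals $2^{d-1}(\ell+1)$.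

For $d=3$ and $n\ge9$ take $\ell=n-8\ge1$. The index is $4(n-7)=4n-28$, and $4n-28>2n$ if and only if $n>14$.
\end{proof}

The case $d=\ell=1$ is the pair $\{X,E\}$ of the introduction, and $d=\ell=2$ is the automaton of Section~\ref{sec:example}. For fixed $d$ the index is linear in $n$ with slope $2^{d-1}$: it equals $n-1$ for $d=1$ and $2n-6$ for $d=2$, both within the conjectured bound. Since $d\ge4$ forces $n\ge17$, the smallest counterexample in this family has $d=3$, $\ell=7$, $n=15$, and one of its shortest SIA words is
\[
x^7e_1\,x^7e_2\,x^7e_1\,x^7e_3 ,
\]
of length $32$.

\begin{remark}
For these sets repetition saves only a factor of about two. Let $w$ be the word in the proof. Since $g^2=\mathrm{id}$, Lemma~\ref{lem:criterion}(a) with $T=2$ shows that $w^2$ sends all colors to $\bot$, and the initial $x^\ell$ does the same for the corridor. The last letter of $w^2$ sends no state other than $\bot$ to $\bot$, so deleting it leaves a reset word of length $2^d(\ell+1)-1$. By Remark~\ref{rem:saving} this is the reset threshold, which is thus twice the SIA index minus one.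
\end{remark}

A quadratic bound follows by letting $d$ grow with $n$. With $k=2^d$ colors and $n$ states the index is $\frac12k(n+1-k)$, which is largest when $k$ is near $(n+1)/2$; the constant $1/9$ is the price of the restriction to powers of two.

\begin{proof}[Proof of Theorem~\ref{thm:lower}(a)]
For $n=2$ the bound is $1$, and every SIA index is at least $1$. Let $n\ge3$ and $N=n+1\ge4$. Let $k=2^d$ be the largest power of two with $k\le 2N/3$. Then $2k>2N/3$, so $N/3<k\le 2N/3$. Since $N/3>1$ we have $d\ge1$. The integer $\ell=n-k$ satisfies $\ell\ge N-1-2N/3=N/3-1>0$, so $\ell\ge1$. Theorem~\ref{thm:main} gives a set with index $\frac k2(\ell+1)=\frac12k(N-k)$, and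
\[
k(N-k)-\frac{2N^2}{9}=\Bigl(k-\frac N3\Bigr)\Bigl(\frac{2N}3-k\Bigr)\ge0 .
\]
Hence $\operatorname{sia}(n)\ge N^2/9$. If $n=2^{d+1}-1$ with $d\ge1$, take $k=2^d=N/2$ and $\ell=2^d-1\ge1$; the index is $\frac12\cdot\frac N2\cdot\frac N2=N^2/8$.
\end{proof}

\section{Three matrices}\label{sec:three}

The sets used for Theorem~\ref{thm:lower}(a) have about $\log_2n$ matrices, one for each generator of $\mathbb{Z}_2^d$ and one for $x$. For three matrices we need a group with two generators. If all its elements satisfy $g^2=1$, it is abelian, because $gh=(gh)^{-1}=h^{-1}g^{-1}=hg$, and then it has at most four elements. So the orders must be allowed to grow, but they can grow logarithmically in $|G|$: we adjoin to $\mathbb{Z}_2^q$ a cyclic shift of the coordinates, which produces all basis vectors from one.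

\begin{proof}[Proof of Theorem~\ref{thm:lower}(b)]
Let $\tau$ be the cyclic shift of the coordinates of $\mathbb{Z}_2^q$; it is linear and $\tau^q=\mathrm{id}$. Let $G=\mathbb{Z}_2^q\rtimes\mathbb{Z}_q$ be the semidirect product, that is, the set of pairs $(u,a)$ with $u\in\mathbb{Z}_2^q$, $a\in\mathbb{Z}_q$ and multiplication
\[
(u,a)(u',a')=(u+\tau^au',\,a+a').
\]
Its order is $k=q2^q$. The two elements $(e_1,0)$ and $(0,1)$ generate $G$: the conjugates $(0,a)(e_1,0)(0,-a)=(\tau^ae_1,0)$ run through all basis vectors, their products give all $(u,0)$, and $(u,a)=(u,0)(0,1)^a$. For $g=(u,a)$ the second coordinate of $g^q$ is $qa=0$, so $g^q=(u'',0)$ for some $u''$ and $g^{2q}=(2u'',0)=(0,0)$. Thus every element has order at most $2q$, and in the regular action $\operatorname{cyc}(g)\ge k/(2q)$ by \eqref{eq:regular}.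

Let $F$ consist of the two generators and let $\ell=k$, so that $n=2k=q2^{q+1}$. By Theorem~\ref{thm:cycle}, the set $S(G,F,\ell)$ of three matrices has SIA index at least
\[
\frac{k}{2q}(k+1)>\frac{k^2}{2q}=\frac{n^2}{8q}\ge\frac{n^2}{8\log_2n},
\]
where the last step uses $2^q\le n$.
\end{proof}

\section{Upper bounds through selections}\label{sec:upper}

Theorem~\ref{thm:upper} concerns arbitrary stochastic matrices, while reset words concern maps. The bridge is the following property: a column of a matrix is \emph{positive} if all its entries are positive. For a deterministic matrix a positive column means a constant map, and for a stochastic matrix it implies SIA.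

\begin{lemma}\label{lem:column}
A stochastic matrix with a positive column is SIA.
\end{lemma}

\begin{proof}
Let $A_{ij}\ge\delta>0$ for all $i$ and a fixed $j$. For $y\in\mathbb{R}^n$ let $M$ and $m$ be the largest and smallest entries of $y$. Write
\[
(Ay)_i=\delta y_j+(A_{ij}-\delta)y_j+\sum_{r\ne j}A_{ir}y_r .
\]
The coefficients after the first term are nonnegative and sum to $1-\delta$, so
\[
\delta y_j+(1-\delta)m\le(Ay)_i\le\delta y_j+(1-\delta)M .
\]
Hence all entries of $Ay$ lie in $[m,M]$, and the largest and the smallest differ by at most $(1-\delta)(M-m)$. Let $M_k$ and $m_k$ be the largest and smallest entries of $A^ky$. Then $M_k$ is nonincreasing, $m_k$ is nondecreasing, and $0\le M_k-m_k\le(1-\delta)^k(M-m)\to0$. Both sequences have the same limit, so $A^ky$ converges to a multiple of $\mathbf{1}$. Taking for $y$ the $r$th basis vector shows that column $r$ of $A^k$ converges to $v_r\mathbf{1}$ for some $v_r$. The rows of $A^k$ are probability vectors, so $v$ is one too.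
\end{proof}

Whether a column of a product is positive depends only on which entries of the factors are positive. This suggests replacing each matrix by the maps that it contains. Let $Q$ be the set of the $n$ states. A map $\varphi\colon Q\to Q$ is a \emph{selection} of a stochastic matrix $A$ if $A_{i,\varphi(i)}>0$ for all $i$. Every row of $A$ has a positive entry, so the values $\varphi(i)$ can be chosen row by row. For a set $S$ of stochastic matrices let $D(S)$ be the set of all selections of all matrices in $S$. It is finite even if $S$ is infinite, since there are only $n^n$ maps, so $D(S)$ is an automaton with $n$ states.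

\begin{lemma}\label{lem:selection}
Let $n\ge2$ and let $S$ be a set of $n\times n$ stochastic matrices with an SIA product. Then $D(S)$ is synchronizing, and the SIA index of $S$ is at most the reset threshold of $D(S)$.
\end{lemma}

\begin{proof}
Let $P$ be an SIA product from $S$ with $P^N\to\mathbf{1}v^T$, and choose $j$ with $v_j>0$. For large $N$ column $j$ of $P^N$ is positive. Write $P^N=A_1\cdots A_L$ with $A_t\in S$. Each state has a path to $j$ along positive entries of $A_1,\dots,A_L$, but two paths may leave the same state at the same time in different directions, while a selection must make one choice. We therefore choose backward from $j$. For $0\le t\le L$ let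
\[
R_t=\{i\in Q:(A_{t+1}\cdots A_L)_{ij}>0\},
\]
where the empty product is the identity, so that $R_0=Q$ and $R_L=\{j\}$. If $1\le t\le L$ and $i\in R_{t-1}$, then
\[
0<(A_t\cdots A_L)_{ij}=\sum_{i'}(A_t)_{ii'}(A_{t+1}\cdots A_L)_{i'j},
\]
so there is $i'\in R_t$ with $(A_t)_{ii'}>0$; put $\varphi_t(i)=i'$. For $i\notin R_{t-1}$ let $\varphi_t(i)$ be the position of any positive entry in row $i$ of $A_t$. Then $\varphi_t$ is a selection of $A_t$ that maps $R_{t-1}$ into $R_t$, and the word $\varphi_1\cdots\varphi_L$ sends $Q=R_0$ into $R_L=\{j\}$. So $D(S)$ is synchronizing.

Let $\psi_1\cdots\psi_m$ be a shortest reset word of $D(S)$, with value $j'$; here $m\ge1$ because $n\ge2$. Let $\psi_t$ be a selection of $B_t\in S$. For a state $i$ put $i_0=i$ and $i_t=\psi_t(i_{t-1})$, so that $i_m=j'$. Then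
\[
(B_1\cdots B_m)_{ij'}\ge\prod_{t=1}^m(B_t)_{i_{t-1}i_t}>0 .
\]
Column $j'$ of $B_1\cdots B_m$ is positive, and this product of length $m$ is SIA by Lemma~\ref{lem:column}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
(a) Lemma~\ref{lem:selection} gives $\operatorname{sia}(n)\le C(n)$, and Proposition~\ref{prop:reset} gives the other inequality. If $C(n)=O(n^2)$, then $\operatorname{sia}(n)=O(n^2)$, and Theorem~\ref{thm:lower}(a) supplies the matching lower bound.

(b) Let $z$ be absorbing for all matrices in $S$. The only positive entry in row $z$ of such a matrix is the diagonal one, so every letter of $D(S)$ fixes $z$. By Lemma~\ref{lem:selection} it suffices to find a reset word of $D(S)$ of length at most $n(n-1)/2$. Consider the directed graph on $Q$ with an edge $i\to\varphi(i)$ for each state $i$ and each $\varphi\in D(S)$. By Lemma~\ref{lem:selection} there is a reset word, and its value is $z$ because $z$ is fixed. So every state has a path to $z$ in the graph.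

We build a word greedily. Place a token on each state, and let $T$ be the set of states other than $z$ that currently carry a token; initially $|T|=n-1$. Suppose that $|T|=t\ge1$. Choose $i\in T$ at minimal distance from $z$ and a shortest path from $i$ to $z$. Its interior vertices are distinct and different from $z$, and they are closer to $z$ than $i$ is, so they do not lie in $T$. There are thus at most $n-1-t$ of them, and the path has at most $n-t$ edges. For each edge of the path in turn, read a letter of $D(S)$ that gives this edge. The tokens on $i$ arrive at $z$ and the tokens on $z$ stay there; this is where the common absorbing state is used. The new set $T$ is contained in the image of $T\setminus\{i\}$, so it has at most $t-1$ elements. Since $|T|$ strictly decreases from round to round, each value $t\in\{1,\dots,n-1\}$ occurs at most once, and the total length is at most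
\[
\sum_{t=1}^{n-1}(n-t)=\frac{n(n-1)}2 .
\]
When $T$ is empty, the word read so far sends every state to $z$.

Finally, $\bot$ is absorbing for all matrices of the sets in Theorem~\ref{thm:main}, and for $n\ge3$ the proof of Theorem~\ref{thm:lower}(a) uses only these sets. For $n=2$ the lower bound $(n+1)^2/9$ equals $1$ and is attained by the set consisting of one constant map. So the largest SIA index in this class is at least $(n+1)^2/9$ for all $n\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
\emph{Applied Mathematics} (as printed: APPLIED MATHEMATICS),
\texttt{https://\allowbreak dial.uclouvain.be/\allowbreak pr/\allowbreak boreal/\allowbreak object/\allowbreak boreal\%3A207888/\allowbreak datastream/\allowbreak PDF\_01/\allowbreak view}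

\end{thebibliography}
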